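
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A separable metric space with unique midpoints\\ that does not embed in the line}


\begin{abstract}
A metric space has the unique midpoint property if any two distinct points have exactly one point equidistant from both. Locally compact separable spaces with this property embed in the real line. We construct, in ZFC, a separable metric space with the unique midpoint property that does not embed in the line. It is totally disconnected and of dimension one. We also prove that every metric space with the property has small inductive dimension at most one, and that a separable one whose points are separated by clopen sets does embed in the line if it is locally totally bounded.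
\end{abstract}

\section{Unique midpoints}

For a metric space $(X,\rho)$ and distinct $u,v\in X$ put
\[
M(u,v)=\{p\in X:\rho(u,p)=\rho(v,p)\},
\]
the \emph{bisector} of $u$ and $v$. Neither $u$ nor $v$ belongs to it. The space has the \emph{unique midpoint property}, or UMP, if $|M(u,v)|=1$ for all $u\ne v$. The elements of $M(u,v)$ are called midpoints of $u$ and $v$. The real line, $\mathbb Q$ and $[0,1]$ have UMP with the usual metric. The word midpoint refers only to equidistance: three points at mutual distance $1$ form a space with UMP, in which the midpoint of two points is the third.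

In the plane a bisector is a whole line. A bisector should be thought of as a set of codimension one, and UMP asks that all of them be single points. So a space with UMP should be one-dimensional, and one may hope that it looks like a piece of the line. This is correct under a local compactness assumption: a known theorem of Nadler says that a locally compact separable metric space with UMP is homeomorphic to a subspace of $\mathbb R$. Separability is needed here. If $\sigma$ is a metric with UMP on an uncountable set, for instance the usual metric of $\mathbb R$, then $\rho(x,y)=1+\sigma(x,y)$ for $x\ne y$ defines a metric with the same bisectors, hence with UMP; its topology is discrete, and an uncountable discrete space does not embed in $\mathbb R$. Whether local compactness is needed is a question from the survey \cite{survey}: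
\begin{quote}
\emph{Is every separable metric space with UMP homeomorphic to a subspace of the real line?}
\end{quote}
The answer is no. We write $\mathfrak c=2^{\aleph_0}$.

\begin{theorem}\label{thm:main}
There is a separable metric space $(X,\rho)$ with UMP that is not homeomorphic to a subspace of $\mathbb R$. Moreover, $X$ is totally disconnected: any two distinct points of $X$ are separated by a clopen set. It even admits a continuous injection into $\mathbb R$.
\end{theorem}

No axiom beyond ZFC is used. The idea is to construct a totally disconnected separable space $E$ that is far from zero-dimensional but has countable bisectors, to place next to it a planar set $Z$ that supplies midpoints, and to select $X\subset E\sqcup Z$ by transfinite recursion. Section~\ref{sec:plane} explains this in more detail.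

The second theorem shows how close spaces with UMP are to subspaces of the line, and it indicates where a counterexample can be found.

\begin{theorem}\label{thm:structure}
Let $(X,\rho)$ be a metric space with UMP.
\begin{itemize}
\item[(a)] For $w\neq w'$ in $X$ the map $p\mapsto(\rho(p,w),\rho(p,w'))$ is a continuous injection $X\to\mathbb R^2$. Hence $|X|\le\mathfrak c$.
\item[(b)] Every sphere $\{p:\rho(p,w)=r\}$ with $r>0$ has $\operatorname{ind}\le 0$. Hence $\operatorname{ind}X\le1$, and $\dim X\le 1$ if $X$ is separable.
\item[(c)] If every point of $X$ has a totally bounded neighborhood, then $X$ has a base of open sets with finite boundaries. If in addition $X$ is separable and any two distinct points are separated by a clopen set, then $X$ embeds in $\mathbb R$.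
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor}
The space $X$ of Theorem~\ref{thm:main} satisfies $\operatorname{ind}X=\dim X=1$, the largest value allowed by Theorem~\ref{thm:structure}(b). Total boundedness of neighborhoods cannot be dropped in the last sentence of Theorem~\ref{thm:structure}(c).
\end{corollary}

\paragraph{Terms and facts.}
A set is clopen if it is closed and open. The boundary of an open set $U$ is $\partial U=\overline U\setminus U$. The small inductive dimension is defined by $\operatorname{ind}\emptyset=-1$, and $\operatorname{ind}X\le n$ if every point has arbitrarily small open neighborhoods $U$ with $\operatorname{ind}\partial U\le n-1$. Thus $\operatorname{ind}X\le0$ means that $X$ has a base of clopen sets; such a space is called \emph{zero-dimensional}. If $\operatorname{ind}X\le n$, the same holds for all subspaces. We use two textbook theorems: for separable metrizable spaces $\operatorname{ind}$ equals the covering dimension $\dim$, and a zero-dimensional separable metrizable space embeds in the Cantor set. The open ball is $B(x,r)$.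

From plane geometry we need the following, in which $|\cdot|$ is the Euclidean norm.

\begin{fact}\label{fact:curves}
Two different curves in $\mathbb R^2$, each of which is a line, a circle or a hyperbola, meet in at most $4$ points. A line and a circle, or two different circles, meet in at most $2$.
\end{fact}

Indeed each is the zero set of an irreducible polynomial of degree at most $2$, and B\'ezout's theorem bounds by $4$ the number of common zeros of two such polynomials that are not proportional. For a line and a circle the bound is $2$. For two different circles, subtracting the equations gives a line that contains all common points, or shows that there are none.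

\begin{fact}\label{fact:focal}
Let $a\ne b$ in $\mathbb R^2$ and $c\in\mathbb R$. The set $\{q\in\mathbb R^2:|q-a|-|q-b|=c\}$ is the perpendicular bisector of $a,b$ if $c=0$; a branch of a hyperbola with foci $a,b$ if $0<|c|<|a-b|$; contained in the line through $a$ and $b$ if $|c|=|a-b|$; and empty if $|c|>|a-b|$. A hyperbola determines its pair of foci.
\end{fact}

\section{What uniqueness of midpoints forces}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
(a) If $p\neq p'$ had the same image, then $\rho(p,w)=\rho(p',w)$ and $\rho(p,w')=\rho(p',w')$, so $M(p,p')$ would contain the two points $w,w'$. Continuity is clear. Since $|\mathbb R^2|=\mathfrak c$, we get $|X|\le\mathfrak c$; this is trivial if $X$ has fewer than two points.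

(b) Let $S=\{p:\rho(p,w)=r\}$, $z\in S$ and $t>0$. We find a neighborhood of $z$ in $S$ that is clopen in $S$ and lies in $B(z,t)$. The set $S\cap B(z,t)$ itself serves unless $S$ contains points at distance exactly $t$ from $z$. There is at most one such point: if $q\ne q'$ were two of them, then $M(q,q')$ would contain $w$ and $z$, and $w\ne z$ because $r>0$.

If there is no such point, $S\cap B(z,t)$ is clopen in $S$. If there is one, $q$, then $w$ is equidistant from $z$ and $q$, so $M(z,q)=\{w\}$; as $w\notin S$, no point of $S$ is equidistant from $z$ and $q$. Hence
\[
A=\{p\in S:\rho(p,z)<\rho(p,q)\}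
\]
is clopen in $S$, and $z\in A$, $q\notin A$. The boundary of $S\cap B(z,t)$ in $S$ is contained in $\{q\}$, so $A\cap B(z,t)$ is clopen in $S$. Thus $\operatorname{ind}S\le0$. Since $\partial B(w,r)\subset\{p:\rho(p,w)=r\}$ for all $w\in X$ and $r>0$, we get $\operatorname{ind}X\le 1$, and $\dim X=\operatorname{ind}X$ if $X$ is separable.

(c) Let $x\in X$, and let $\varepsilon>0$ be so small that $B(x,3\varepsilon)$ is totally bounded. We find an open $V\ni x$ inside $B(x,\varepsilon)$ with finite boundary. The idea is to cut off $x$ from the shell $S=\{z:\varepsilon\le\rho(x,z)\le2\varepsilon\}$ by finitely many bisectors, each of which is one point. Since $S$ is totally bounded, there is a finite $F\subset S$ such that every point of $S$ is at distance less than $\varepsilon/2$ from $F$. Put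
\[
V=B(x,2\varepsilon)\cap\bigcap_{y\in F}\{z:\rho(x,z)<\rho(y,z)\}.
\]
This is open and contains $x$. If $z\in S$, some $y\in F$ has $\rho(y,z)<\varepsilon/2<\rho(x,z)$, so $z\notin V$. Hence $V\subset B(x,\varepsilon)$. Let $z\in\partial V$. Then $\rho(x,z)\le\varepsilon<2\varepsilon$ and $\rho(x,z)\le\rho(y,z)$ for all $y\in F$, while $z\notin V$. So $\rho(x,z)=\rho(y,z)$ for some $y\in F$, that is, $z$ is the only element of $M(x,y)$. Thus $|\partial V|\le|F|$.

Now let distinct points be separated by clopen sets. For $q\in\partial V$ choose a clopen $C_q\ni x$ with $q\notin C_q$. Then $V\cap\bigcap_{q\in\partial V}C_q$ is open, and it is closed because the closure of $V$ adds only points of $\partial V$, each of which is excluded by its $C_q$. So $x$ has arbitrarily small clopen neighborhoods and $X$ is zero-dimensional. If $X$ is also separable, it embeds in the Cantor set, hence in $\mathbb R$.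
\end{proof}

The proof uses only that $|M(u,v)|\le1$; existence of midpoints plays no role.

The theorem also suggests where to look for a counterexample. If $A\subset\mathbb R$ contains no nondegenerate interval, then $\mathbb R\setminus A$ is dense, and the open intervals with endpoints in $\mathbb R\setminus A$ cut out a base of clopen subsets of $A$; so $A$ is zero-dimensional. Hence:
\begin{equation}\label{eq:nozero}
\text{a totally disconnected space that is not zero-dimensional does not embed in }\mathbb R .
\end{equation}
By (c), if such a space is separable with UMP and its points are separated by clopen sets, it cannot be locally totally bounded. We shall produce such a space.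

\section{The method in the plane}\label{sec:plane}

How does one produce spaces with UMP at all? Here is the mechanism in its simplest form. Say that a set $Y\subset\mathbb R^2$ satisfies (A) if $|M(u,v)\cap Y|\le1$ for all distinct $u,v\in Y$; here $M(u,v)$ is the bisector line in the plane.

\begin{proposition}\label{prop:plane}
Let $Y\subset\mathbb R^2$ be finite and satisfy \textup{(A)}, and let $x\neq y$ in $Y$ have $M(x,y)\cap Y=\emptyset$. Then $Y\cup\{p\}$ satisfies \textup{(A)} for all but finitely many $p\in M(x,y)$.
\end{proposition}

\begin{proof}
Let $p\in M(x,y)$ be such that $Y\cup\{p\}$ violates (A): some pair has two midpoints in $Y\cup\{p\}$. If the pair is $u,v\in Y$, then $p$ is one of the midpoints and the other lies in $Y$. So $p\in M(u,v)$ and $M(u,v)\cap Y\neq\emptyset$. Then $M(u,v)\ne M(x,y)$, and the two lines meet in at most one point. If the pair is $p,u$ with $u\in Y$, the midpoints are two points $w\neq w'$ of $Y$, and $|p-w|=|u-w|$, $|p-w'|=|u-w'|$. So $p$ is on two circles with different centers, and there are at most two such $p$. There are finitely many choices of $u,v$ and of $u,w,w'$.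
\end{proof}

Any two points of the plane satisfy (A). Repeatedly adding a midpoint to a pair that has none, and arranging that every pair gets its turn, we obtain in the limit a countable UMP subspace of the plane containing them. If $|Y|<\mathfrak c$, the same argument excludes fewer than $\mathfrak c$ points $p$ of a line, which has $\mathfrak c$ points. So the recursion can be run for $\mathfrak c$ steps.

Such a recursion leaves much freedom. We want to use it to make $X$ not zero-dimensional, by choosing $X$ so as to \emph{meet every closed set with $\mathfrak c$ points} in some ambient space $E$. If boundaries of small open sets of $E$ all have $\mathfrak c$ points, they meet $X$, and then small neighborhoods in $X$ are not clopen. In the plane this demand cannot be met: the bisector of two points of $X$ contains two disjoint closed segments, each with $\mathfrak c$ points, but it may contain only one point of $X$. So we need a space $E$ in which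
\begin{itemize}
\item boundaries of small open sets are large (they have $\mathfrak c$ points), but
\item bisectors are small: they are countable, and so are, more generally, the sets of points whose distances to two given points have a given difference.
\end{itemize}
Moreover, $E$ must be totally disconnected. Since bisectors in $E$ may be empty, $E$ cannot be relied upon for midpoints. These will be supplied by a planar set $Z$ placed at some distance from $E$. The space $X$ will be selected from $E\sqcup Z$.

\section{A totally disconnected space with large boundaries}\label{sec:E}

Let $\omega=\{0,1,2,\dots\}$ and $a_n=\frac1{n+1}$. The \emph{weight} of $G\subset\omega$ is $\|G\|=\sum_{n\in G}a_n$. We identify $k\in\omega$ with $\{0,\dots,k-1\}$, so $G\cap k$ and $G\setminus k$ are the parts of $G$ below $k$ and from $k$ on. Let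
\[
E=\{G\subset\omega:\|G\|\le\tfrac14\},
\]
and for $G\neq H$ let $\Delta(G,H)$ be the least element of the symmetric difference of $G$ and $H$. Put $d(G,G)=0$ and, for $G\neq H$ and $k=\Delta(G,H)$,
\begin{equation}\label{eq:d}
d(G,H)=\|G\setminus k\|+\|H\setminus k\|=\|G\|+\|H\|-2\|G\cap k\|\qquad(G\cap k=H\cap k).
\end{equation}
This is a path length in a tree. Join each finite set $F$ to each $F\cup\{n\}$ such that $n$ exceeds all elements of $F$ by an edge of length $a_n$. An element $G$ of $E$ corresponds to the path from $\emptyset$ through the initial segments of $G$; the path is infinite, of finite length $\|G\|$, if $G$ is infinite. To travel from the end of the path $G$ to the end of the path $H$ one goes back to the last common segment $G\cap k$ and then out to $H$.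

\begin{lemma}\label{lem:metric}
$d$ is a metric on $E$. A sequence $(G_j)$ converges to $G$ in $(E,d)$ if and only if $\|G_j\|\to\|G\|$ and, for each $n$, eventually $n\in G_j\Leftrightarrow n\in G$. The space $(E,d)$ is separable, and $d(\emptyset,H)=\|H\|\le\|x\|+d(x,H)$ for $x,H\in E$.
\end{lemma}

\begin{proof}
If $k=\Delta(G,H)$, then $k$ belongs to $G$ or to $H$, so $d(G,H)\ge a_k>0$. Let $G,H,J$ be distinct, and $k_1=\Delta(G,H)$, $k_2=\Delta(H,J)$, $k_3=\Delta(G,J)$. By \eqref{eq:d}, the inequality $d(G,J)\le d(G,H)+d(H,J)$ is equivalent to
\[
\|H\cap k_1\|+\|H\cap k_2\|\le\|H\|+\|G\cap k_3\|.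
\]
Let $m=\min(k_1,k_2)$. All three sets agree below $m$, so $m\le k_3$ and $\|H\cap m\|=\|G\cap m\|\le\|G\cap k_3\|$. This bounds one term on the left, and the other is at most $\|H\|$.

For the convergence, we may assume $G_j\neq G$ for all $j$; let $k_j=\Delta(G_j,G)$. If $d(G_j,G)\to0$, then $a_{k_j}\to0$, so $k_j\to\infty$, which is coordinatewise convergence; and $\bigl|\|G_j\|-\|G\|\bigr|\le d(G_j,G)$ since $G_j$ and $G$ agree below $k_j$. Conversely, coordinatewise convergence means $k_j\to\infty$, so $\|G\cap k_j\|\to\|G\|$, and if $\|G_j\|\to\|G\|$ then $d(G_j,G)=\|G_j\|+\|G\|-2\|G\cap k_j\|\to0$.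

In particular $G\cap m\to G$ as $m\to\infty$, so the finite sets in $E$ form a countable dense set. For $H\ne\emptyset$ we have $\emptyset\cap\Delta(\emptyset,H)=\emptyset$, so $d(\emptyset,H)=\|H\|$; the last inequality is $d(\emptyset,H)\le d(\emptyset,x)+d(x,H)$.
\end{proof}

So the topology of $E$ is that of coordinatewise convergence together with convergence of weights. The coordinates make $E$ totally disconnected: $G\mapsto1_G$ is a continuous injection of $E$ into $\{0,1\}^\omega$. The weights prevent it from being zero-dimensional, because the series $\sum a_n$ diverges while $a_n\to0$.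

\paragraph{The simplest case.} Let $U$ be open with $\emptyset\in U\subset B_d(\emptyset,\frac18)$; we show $\partial U\neq\emptyset$. All elements of $U$ have weight below $\frac18$. Start with $F_0=\emptyset$ and add to it $8,9,10,\dots$ as long as the set stays in $U$. By divergence this must stop at some first forbidden number $l_1$. Call $F_1$ the set obtained before, skip $l_1$, and go on adding $l_1+1,l_1+2,\dots$ until the next forbidden $l_2$; and so on. Let $G=\bigcup_jF_j$. Then $\|G\|\le\frac18$, so $G\in E$ and $F_j\to G$. The sets $F_j\cup\{l_j\}$, $j\ge1$, have weight less than $\frac18+\frac19<\frac14$, so they belong to $E\setminus U$; being at distance $a_{l_j}\to0$ from $F_j$, they also tend to $G$. So $G\in\partial U$. If $U=B_d(\emptyset,\frac18)$, this is the greedy expansion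
\[
\tfrac18=\tfrac19+\tfrac1{73}+\tfrac1{5257}+\cdots ,
\]
and $G$ is a set of weight exactly $\frac18$.

To obtain $\mathfrak c$ boundary points we insert a free binary choice before each run.

\begin{lemma}\label{lem:boundary}
Let $x\in E$, $r>0$, $\|x\|+r<\frac14$, and let $U$ be open in $E$ with $x\in U\subset B_d(x,r)$. Then $|\partial U|=\mathfrak c$.
\end{lemma}

\begin{proof}
Let $s=\|x\|+r$. By Lemma~\ref{lem:metric}, $\|H\|<s$ for all $H\in U$. Choose $m$ so large that $x\cap m\in U$ and $a_m<\frac14-s$. For every finite $0$--$1$ string $\sigma$ we define a finite $F_\sigma\in U$ and an $m_\sigma\ge m$ with $F_\sigma\subset m_\sigma$. For the empty string take $x\cap m$ and $m$.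

Let $F_\sigma,m_\sigma$ be given. For $n\ge m_\sigma$ we have $\|F_\sigma\cup\{n\}\|<s+a_n<\frac14$, so $F_\sigma\cup\{n\}\in E$, and its distance from $F_\sigma$ is $a_n$. As $a_n\to0$ and $U$ is open, there is a least $n=n_\sigma\ge m_\sigma$ with $F_\sigma\cup\{n\}\in U$. For $i\in\{0,1\}$ let $F'=F_\sigma$ if $i=0$ and $F'=F_\sigma\cup\{n_\sigma\}$ if $i=1$. In both cases $F'\in U$. Since $\sum a_n=\infty$ and weights in $U$ are less than $s$, there is a least $l=l_{\sigma i}>n_\sigma$ with $F'\cup\{n_\sigma+1,\dots,l\}\notin U$. Put
\[
F_{\sigma i}=F'\cup\{n_\sigma+1,\dots,l-1\},\qquad m_{\sigma i}=l+1 .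
\]
Then $F_{\sigma i}\in U$ by minimality of $l$ (if $l=n_\sigma+1$, then $F_{\sigma i}=F'$). Moreover $\|F_{\sigma i}\cup\{l\}\|<s+a_l<\frac14$, so $F_{\sigma i}\cup\{l\}$ is an element of $E\setminus U$, at distance $a_l$ from $F_{\sigma i}$.

For an infinite $0$--$1$ sequence $\beta$ with initial segments $\beta_j$ of length $j$, let $G_\beta=\bigcup_jF_{\beta_j}$. By construction $F_{\beta_{j+1}}\cap m_{\beta_j}=F_{\beta_j}$, so $G_\beta\cap m_{\beta_j}=F_{\beta_j}$. Hence $\|G_\beta\|\le s<\frac14$, so $G_\beta\in E$, and $F_{\beta_j}\to G_\beta$, since $m_{\beta_j}\to\infty$. Thus $G_\beta\in\overline U$. For $j\ge1$ we have $l_{\beta_j}=m_{\beta_j}-1\to\infty$, so $a_{l_{\beta_j}}\to0$ and also $F_{\beta_j}\cup\{l_{\beta_j}\}\to G_\beta$. So $G_\beta$ is in the closed set $E\setminus U$, and $G_\beta\in\partial U$.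

If $\beta\ne\beta'$ differ first at the entry following the common initial segment $\sigma$, then exactly one of $G_\beta,G_{\beta'}$ contains $n_\sigma$. So $\beta\mapsto G_\beta$ is injective and $|\partial U|\ge\mathfrak c$; and $|E|\le\mathfrak c$.
\end{proof}

The hypothesis $\|x\|+r<\frac14$ guarantees that the sets $F_{\sigma i}\cup\{l\}$, which witness that $G_\beta$ can be approached from outside $U$, still belong to $E$.

\section{Making the bisectors countable}

In the tree metric the weight of $p$ cancels from a difference of distances: for $p\ne u,v$, by \eqref{eq:d},
\begin{equation}\label{eq:cancel}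
d(p,u)-d(p,v)=\|u\|-\|v\|-2\|u\cap\Delta(p,u)\|+2\|v\cap\Delta(p,v)\| .
\end{equation}
For fixed $u,v$ the right side takes only countably many values. Bisectors for $d$ may nevertheless be large: if $u=\{3\}$ and $v=\{5,11\}$, then $\|u\|=\frac14=\frac16+\frac1{12}=\|v\|$, and every $p\in E$ without elements below $12$ is at distance $\|p\|+\frac14$ from both. We break these ties by adding a second metric, in which each value of a difference of distances is attained only finitely often. It comes from a circle.

Let $\tau(G)=\sum_{n\in G}3^{-n}\in[0,\frac32]$. Since $3^{-k}>\sum_{n>k}3^{-n}$, the map $\tau$ is injective on $E$, and it is continuous because convergence in $E$ implies coordinatewise convergence. Let $\Gamma\subset\mathbb R^2$ be the circle with center $0$ and radius $\frac14$, and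
\[
\theta:E\to\Gamma,\qquad\theta(G)=\tfrac14\bigl(\cos\tau(G),\sin\tau(G)\bigr).
\]
As $\frac32<2\pi$, this is a continuous injection. On $E$ put
\[
\rho(G,H)=d(G,H)+|\theta(G)-\theta(H)| .
\]
Since $\theta$ is $d$-continuous, $\rho$ is a metric with the same topology as $d$. Moreover $d\le\frac14+\frac14$, and the diameter of $\Gamma$ is $\frac12$, so
\begin{equation}\label{eq:le1}
|\theta(G)-\theta(H)|\le\rho(G,H)\le1\qquad(G,H\in E).
\end{equation}

\begin{lemma}\label{lem:N}
For $u\neq v$ in $E$ and $c\in\mathbb R$ the set $N(u,v,c)=\{p\in E:\rho(p,u)-\rho(p,v)=c\}$ is countable.
\end{lemma}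

\begin{proof}
Leave aside $p=u$ and $p=v$. By \eqref{eq:cancel}, $d(p,u)-d(p,v)$ takes only countably many values, so it suffices that for each real $c'$ only finitely many $p\in E$ satisfy $|\theta(p)-\theta(u)|-|\theta(p)-\theta(v)|=c'$. By Fact~\ref{fact:focal}, applied to $\theta(u)\neq\theta(v)$, such a $\theta(p)$ lies on a line or on a hyperbola determined by $u,v,c'$, and it lies on $\Gamma$. By Fact~\ref{fact:curves} there are at most $4$ possibilities for $\theta(p)$, and $\theta$ is injective.
\end{proof}

\section{Adding a planar set of midpoints}

The set $Z$ of additional points should be zero-dimensional, so that $X$ becomes totally disconnected, and yet have many points on every bisector. Removing countably many lines from the plane could delete an entire bisector. We remove circles instead, which share only finitely many points with any line or hyperbola. Let $b_1=(1,0)$, $b_2=(0,1)$ and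
\[
Z=\{z\in\mathbb R^2:\ |z|>3,\ \ |z|,\,|z-b_1|,\,|z-b_2|\notin\mathbb Q\}.
\]

\begin{lemma}\label{lem:Z}
$Z$ is zero-dimensional.
\end{lemma}

\begin{proof}
The map $z\mapsto(|z|,|z-b_1|,|z-b_2|)$ is continuous, and the coordinates of $z$ are recovered continuously as $\frac12(|z|^2-|z-b_i|^2+1)$, $i=1,2$. So it embeds $Z$ in $(\mathbb R\setminus\mathbb Q)^3$, which has a base of clopen boxes, those with rational endpoints.
\end{proof}

Let $W=E\sqcup Z$. Extend $\theta$ to $W$ by $\theta(z)=z$ for $z\in Z$; since $\Gamma$ and $Z$ are disjoint, $\theta:W\to\mathbb R^2$ is injective. Extend $\rho$ by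
\[
\rho(z,z')=|z-z'|,\qquad\rho(e,z)=\rho(z,e)=1+|\theta(e)-z|\qquad(e\in E,\ z,z'\in Z).
\]
The triangle inequality holds within $E$ and within $Z$. For mixed triples it follows from
\begin{align*}
|\rho(e,z)-\rho(e',z)|&\le|\theta(e)-\theta(e')|\le\rho(e,e')\le1<\rho(e,z)+\rho(e',z),\\
|\rho(e,z)-\rho(e,z')|&\le|z-z'|=\rho(z,z')\le\rho(e,z)+\rho(e,z'),
\end{align*}
where we used \eqref{eq:le1}. So $(W,\rho)$ is a separable metric space. Points of $E$ and of $Z$ have distance greater than $1$, so $E$ and $Z$ are clopen in $W$. Also
\begin{equation}\label{eq:far}
|\theta(e)-z|>3-\tfrac14>1\qquad(e\in E,\ z\in Z).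
\end{equation}

From now on $M(u,v)$ denotes the bisector in $W$; the bisector in a subspace $Y$ is $M(u,v)\cap Y$. For $u\ne v$ in $W$ let $L(u,v)\subset\mathbb R^2$ be the perpendicular bisector of $\theta(u)$ and $\theta(v)$.

\begin{lemma}\label{lem:bisectors}
Let $u\neq v$ in $W$.
\begin{itemize}
\item[(i)] $M(u,v)\cap E$ is countable.
\item[(ii)] $M(u,v)\cap Z=C\cap Z$, where $C=L(u,v)$ if $u,v$ are both in $E$ or both in $Z$, and $C$ is a branch of a hyperbola with foci $\theta(u),\theta(v)$ if one of them is in $E$ and the other in $Z$.
\item[(iii)] $|M(u,v)\cap Z|=\mathfrak c$.
\end{itemize}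
\end{lemma}

\begin{proof}
(i) and (ii). If $u,v\in E$, then $M(u,v)\cap E=N(u,v,0)$ is countable by Lemma~\ref{lem:N}, and $z\in Z$ is in $M(u,v)$ if and only if $1+|\theta(u)-z|=1+|\theta(v)-z|$, that is, $z\in L(u,v)$. If $u,v\in Z$, then $e\in E$ is in $M(u,v)$ if and only if $\theta(e)\in L(u,v)$, which happens for at most two $e$ since $L(u,v)$ meets $\Gamma$ in at most two points; and $M(u,v)\cap Z=L(u,v)\cap Z$. Finally let $u\in E$, $v\in Z$. For $e\in E$ we have $\rho(e,u)\le1<\rho(e,v)$, so $M(u,v)\cap E=\emptyset$. For $z\in Z$ the condition is $|z-v|-|z-\theta(u)|=1$, which by Fact~\ref{fact:focal} and \eqref{eq:far} describes a hyperbola branch with foci $v,\theta(u)$.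

(iii) The curve $C$ is connected and unbounded, so $|z|$ takes all large values on it, and $C$ has $\mathfrak c$ points with $|z|>3$. Of these, only points on countably many circles (or points, for radius $0$) are not in $Z$, and each circle contains at most $4$ points of $C$ by Fact~\ref{fact:curves}.
\end{proof}

The constants have the following purpose. Since $\rho\le1$ on $E$, the summand $1$ in the mixed distances gives the triangle inequality, keeps $E$ clopen, and makes bisectors of mixed pairs miss $E$; the bound $|z|>3$ gives \eqref{eq:far}, so that the hyperbolas in (ii) do not degenerate.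

\section{The selection}

For $Y\subset W$ consider the following conditions.
\begin{itemize}
\item[(A)] $|M(u,v)\cap Y|\le1$ for all distinct $u,v\in Y$.
\item[(B)] $L(u,v)\neq L(u',v')$ whenever $\{u,v\}\ne\{u',v'\}$ are two-element subsets of $Y$.
\end{itemize}
Condition (A) is what we want in the end. Condition (B) was not needed in Section~\ref{sec:plane}, where equal bisectors did no harm: if two pairs have the same bisector line, either both or neither have a midpoint in $Y$. In $W$ this fails. For two points both in $E$ or both in $Z$, the line $L(u,v)$ determines only the part of the bisector in $Z$. If $L(u,v)=L(x,y)$ for two such pairs, it may happen that $u,v$ already have a midpoint, in $E$, and $x,y$ do not. Every point of $M(x,y)\cap Z$ would then be a second midpoint of $u,v$. Condition (B) excludes this. (For mixed pairs (B) is not needed, but it costs nothing.)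

\begin{lemma}\label{lem:extend}
Let $Y\subset W$, $|Y|<\mathfrak c$, satisfy \textup{(A)} and \textup{(B)}.
\begin{itemize}
\item[(i)] If $K\subset E$ and $|K|=\mathfrak c$, there is $p\in K$ such that $Y\cup\{p\}$ satisfies \textup{(A)} and \textup{(B)}.
\item[(ii)] If $x\ne y$ are in $Y$, there is $p\in M(x,y)$ such that $Y\cup\{p\}$ satisfies \textup{(A)} and \textup{(B)}.
\end{itemize}
\end{lemma}

\begin{proof}
As in Proposition~\ref{prop:plane}, we list the ways in which a new point can do harm, and count the points excluded by each.

If $K\cap Y\ne\emptyset$ in (i), or $M(x,y)\cap Y\neq\emptyset$ in (ii), take $p$ in this intersection; then $Y\cup\{p\}=Y$. Otherwise the candidates are the $p\in K$ in (i), and the $p\in M(x,y)\cap Z$ in (ii). There are $\mathfrak c$ of them, by Lemma~\ref{lem:bisectors}(iii) in case (ii), and none is in $Y$.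

Suppose that $Y\cup\{p\}$ violates (A) or (B) for a candidate $p$. Then one of the following holds.
\begin{itemize}
\item[(V1)] $p\in M(u,v)$ for distinct $u,v\in Y$ with $M(u,v)\cap Y\ne\emptyset$.
\item[(V2)] There are distinct $u,w,w'\in Y$ with $w,w'\in M(p,u)$, that is, $\rho(p,w)=\rho(u,w)$ and $\rho(p,w')=\rho(u,w')$.
\item[(V3)] $L(p,u)=L(v,v')$ for some $u,v,v'\in Y$ with $v\neq v'$.
\end{itemize}
Indeed, a violation of (A) is a pair with two midpoints in $Y\cup\{p\}$. If the pair lies in $Y$, then $p$ is one of the midpoints and the other is in $Y$, which is (V1). If the pair is $\{p,u\}$, its midpoints are different from $p$ and $u$, which is (V2). In a violation of (B), at least one of the two pairs contains $p$. If only one does, we have (V3). If both do, then $L(p,u)=L(p,u')$ with $u\neq u'$ in $Y$, and the reflection of $\theta(p)$ in this line is $\theta(u)=\theta(u')$, which is impossible.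

We show that for each choice of $u,v$ in (V1), of $u,w,w'$ in (V2) and of $u,v,v'$ in (V3) only countably many candidates $p$ have the stated property. There are at most $\kappa=\max(|Y|,\aleph_0)<\mathfrak c$ choices, so at most $\kappa$ candidates are excluded, and one of the $\mathfrak c$ candidates remains.

In (V3) the point $\theta(p)$ is the reflection of $\theta(u)$ in $L(v,v')$, so there is at most one $p$. It remains to treat (V1) and (V2).

\emph{Case (i).} (V1): $p\in M(u,v)\cap E$, a countable set by Lemma~\ref{lem:bisectors}(i). (V2): If $w,w'\in E$, then $p\in N(w,w',c)$ with $c=\rho(u,w)-\rho(u,w')$, a countable set by Lemma~\ref{lem:N}. Otherwise one of them, say $w$, is in $Z$, and $|\theta(p)-w|=\rho(u,w)-1$. So $\theta(p)$ is on $\Gamma$ and on a circle (or single point, or empty set) centered at $w\neq0$, which leaves at most two $p$.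

\emph{Case (ii).} (V1): By Lemma~\ref{lem:bisectors}(ii), $M(x,y)\cap Z$ and $M(u,v)\cap Z$ are contained in curves, each of which is the line $L$ of its pair or a hyperbola whose foci are the $\theta$-images of its pair. Here $\{u,v\}\ne\{x,y\}$, since $M(u,v)$ meets $Y$ and $M(x,y)$ does not. Hence the two curves are different: two lines by (B), two hyperbolas because their pairs of foci differ, $\theta$ being injective; and a line is not a hyperbola. By Fact~\ref{fact:curves} at most $4$ points $p$ lie on both. (V2): As $p\in Z$, the number $|p-\theta(w)|$ equals $\rho(u,w)$ if $w\in Z$ and $\rho(u,w)-1$ if $w\in E$, and similarly for $w'$. So $p$ lies on two circles, possibly degenerate, with the different centers $\theta(w)$ and $\theta(w')$, which leaves at most two $p$.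
\end{proof}

Both properties of $E$ now have their place. Lemma~\ref{lem:N} makes (i) work for \emph{every} set $K\subset E$ with $\mathfrak c$ points, and large boundaries will provide the sets $K$.

\begin{proposition}\label{prop:X}
There is $X\subset W$ such that $(X,\rho)$ has UMP and $X$ meets every closed subset of $E$ that has $\mathfrak c$ points.
\end{proposition}

\begin{proof}
Since $E$ has a countable base, it has at most $\mathfrak c$ closed subsets. Let $T$ consist of all closed $K\subset E$ with $|K|=\mathfrak c$ and of all pairs $(\beta,\gamma)$ of ordinals less than $\mathfrak c$. Then $|T|=\mathfrak c$, so there is a map $\alpha\mapsto t_\alpha$ from $\mathfrak c$ onto $T$ that takes every value $\mathfrak c$ times; we may assume that $t_0$ is a closed set ($E$ itself is one, since it contains the boundaries of Lemma~\ref{lem:boundary}). Each value is taken at arbitrarily large $\alpha<\mathfrak c$, because there are fewer than $\mathfrak c$ ordinals below a given one.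

We choose points $p_\alpha\in W$, $\alpha<\mathfrak c$, recursively, so that $X_\alpha=\{p_\beta:\beta<\alpha\}$ always satisfies (A) and (B). Let $X_\alpha$ be given; note $|X_\alpha|<\mathfrak c$.
\begin{itemize}
\item If $t_\alpha$ is a closed set $K$, choose $p_\alpha\in K$ by Lemma~\ref{lem:extend}(i).
\item If $t_\alpha=(\beta,\gamma)$, where $\beta,\gamma<\alpha$ and $p_\beta\neq p_\gamma$, choose $p_\alpha\in M(p_\beta,p_\gamma)$ by Lemma~\ref{lem:extend}(ii).
\item Otherwise let $p_\alpha=p_0$.
\end{itemize}
Then $X_{\alpha+1}$ satisfies (A) and (B). Each violation of (A) or (B) involves at most four points, so unions of chains of sets with (A) and (B) have (A) and (B); this takes care of $X_\alpha$ for limit $\alpha$, and of $X=\{p_\alpha:\alpha<\mathfrak c\}$.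

Clearly $X$ meets every closed set $K$ in $T$. Let $p_\beta\ne p_\gamma$ be points of $X$. There is $\alpha>\max(\beta,\gamma)$ with $t_\alpha=(\beta,\gamma)$, and then $p_\alpha\in M(p_\beta,p_\gamma)\cap X$. By (A) there is no other point in $M(p_\beta,p_\gamma)\cap X$. So $X$ has UMP.
\end{proof}

\section{The space does not embed in the line}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be as in Proposition~\ref{prop:X}. It is separable, being a subspace of the separable metric space $W$, and it has UMP. Let $X'=X\cap E$.

\emph{$X'$ is not zero-dimensional.} The set $\{G\in E:\|G\|\le\frac18\}$ is closed, since the weight is continuous on $E$. It has $\mathfrak c$ points, because it contains all subsets of $\{2^i-1:i\ge4\}$, whose weights are at most $\sum_{i\ge4}2^{-i}=\frac18$. So there is $x\in X'$ with $\|x\|\le\frac18$. Let $0<r<\frac18$; then $\|x\|+r<\frac14$. Suppose that $V$ is clopen in $X'$ and $x\in V\subset B_d(x,r)$. Put $V'=X'\setminus V$. No point of $V$ is in the closure of $V'$ in $E$, nor conversely. Hence (with distance to the empty set taken to be $\infty$) the sets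
\[
\tilde U=B_d(x,r)\cap\{p\in E:d(p,V)<d(p,V')\},\qquad
\tilde V=\{p\in E:d(p,V')<d(p,V)\}
\]
are disjoint open subsets of $E$ with $V\subset\tilde U$ and $V'\subset\tilde V$. The boundary of $\tilde U$ in $E$ is disjoint from $\tilde U\cup\tilde V$, hence from $X'$. But it is closed, and it has $\mathfrak c$ points by Lemma~\ref{lem:boundary}, so it meets $X$, and therefore $X'$. This is a contradiction; thus $x$ has no clopen neighborhood in $X'$ inside $B_d(x,r)$.

\emph{$X$ does not embed in $\mathbb R$.} Since $G\mapsto1_G$ is a continuous injection of $X'$ into $\{0,1\}^\omega$, the space $X'$ is totally disconnected. It is not zero-dimensional, so by \eqref{eq:nozero} it does not embed in $\mathbb R$, and neither does $X$.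

\emph{Continuous injection into $\mathbb R$.} The map $\tau$ sends $X'$ continuously and injectively into the Cantor set $\{\sum_n\varepsilon_n3^{-n}:\varepsilon_n\in\{0,1\}\}\subset[0,\frac32]$. By Lemma~\ref{lem:Z}, $X\cap Z$ is zero-dimensional, so it embeds in a Cantor set contained in $[2,3]$. Since $X'$ and $X\cap Z$ are clopen in $X$, the two maps together form a continuous injection of $X$ into the union of two disjoint Cantor sets. Any two points of this union are separated by a clopen set of it, and taking preimages we see that any two distinct points of $X$ are separated by a clopen set. In particular, $X$ is totally disconnected.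
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor}]
By Theorem~\ref{thm:structure}(b) and separability, $\operatorname{ind}X=\dim X\le1$. If $X$ were zero-dimensional, so would be its subspace $X'$, which is not the case. Finally, $X$ is separable, has UMP, and its distinct points are separated by clopen sets, but it does not embed in $\mathbb R$. So the last sentence of Theorem~\ref{thm:structure}(c) fails without its hypothesis on totally bounded neighborhoods.
\end{proof}

\begin{thebibliography}{9}
\bibitem{survey} \emph{Unique Midpoint Property in Metrizable Spaces: A Survey}, \texttt{http://www.math.shimane-u.ac.jp/memoir/38/KITAI.pdf}.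
\end{thebibliography}

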